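# Countable coverings of definable groups, and when $X\cdot X^{-1}$ falls short of the group

## 1. Two coverings computed by hand

Let $R$ be an $\aleph_0$-saturated real closed field: every type in finitely many variables over a finite subset of $R$ is realized in $R$. Such an $R$ contains infinite elements, that is, elements $x$ with $|x|>n$ for every $n<\omega$.

Take first the group $(R,+)$ and cover it by
$$X_0=\{x: |x|>n\text{ for all }n<\omega\},\qquad X_n=[-n,n]\quad(n\ge 1).$$
For $n\ge1$ the differences $X_n-X_n=[-2n,2n]$ stay far from filling $R$. The set $X_0$ does much better. Given $g\in R$, saturation (over the one parameter $g$) gives $y$ with $y>n+|g|$ for all $n$. Then $y$ and $y+g$ are both infinite, so $g=(y+g)-y\in X_0-X_0$. Hence $X_0-X_0=R$: one piece of the covering, used twice, generates the whole group.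

Now take $G=SL_2(R)$, acting on $P^1(R)=R\cup\{\infty\}$ by fractional linear maps, and record only where $g$ sends $\infty$. For $n<\omega$ put
$$X_n=\{g\in G: g(\infty)\notin(m,m+1)\text{ for every integer }m\ge n\}.$$
The point $g(\infty)$ lies in at most one of the intervals $(m,m+1)$, so every $g$ lies in $X_n$ for large $n$: the $X_n$ increase and cover $G$. Is $X_0X_0^{-1}=G$? Consider
$$h=\begin{pmatrix}3/2&-13/12\\3&-3/2\end{pmatrix},\qquad \det h=-\tfrac94+\tfrac{13}4=1 .$$
In the coordinate $w=z-\frac12$ this is the map $w\mapsto-1/(9w)$. If $z\notin(0,1)$, then $w=\infty$ or $|w|\ge\frac12$, so $h(z)$ has coordinate of absolute value at most $\frac29<\frac12$, and $h(z)\in(0,1)$. For instance $h(\infty)=\frac12$, $h(0)=\frac{13}{18}$, $h(1)=\frac5{18}$. Suppose $h=xy^{-1}$ with $x,y\in X_0$. Then $y(\infty)\notin(0,1)$, so $x(\infty)=h(y(\infty))\in(0,1)$, which contradicts $x\in X_0$. So $h\notin X_0X_0^{-1}$.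

Perhaps a later $X_n$ does better. The rest of these notes is about whether some $n$ must succeed, for various kinds of groups.

## 2. Coverings by type-definable sets and the number of steps

A set is $\emptyset$-definable if it is defined by a formula without parameters, and $\emptyset$-type-definable if it is an intersection of $\emptyset$-definable sets. In Section 1, $X_0\subseteq R$ is $\emptyset$-type-definable but not definable: a definable subset of $R$ is a finite union of points and intervals with endpoints in $R\cup\{\pm\infty\}$, and the set of positive infinite elements has no infimum in $R$.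

**Setting.** Let $G$ be an $\aleph_0$-saturated group, or more generally a group type-definable in an $\aleph_0$-saturated structure (a group may be an expansion of a pure group structure). Suppose $G=\bigcup_{n<\omega}X_n$ with each $X_n$ $\emptyset$-type-definable, and write $X_{<n}=\bigcup_{i<n}X_i$.

Two results are quoted and not proved here.

(C1) For every such $G$ and covering there are a finite $A\subseteq G$ and $n<\omega$ with $G=A\cdot X_n\cdot X_n^{-1}$; in this sense $k=2.5$ steps always suffice. In general this cannot be improved: there are such $G$ and coverings for which no $n$ gives $G=X_{<n}\cdot X_{<n}^{-1}$.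

(C2) If $G$ is abelian, then $G=X_{<n}\cdot X_{<n}^{-1}$ for some $n$, so $k=2$ steps suffice.

We say that **$k=2$ holds** for $G$ if every covering of $G$ as above has an $n$ with $G=X_{<n}X_{<n}^{-1}$, and that it holds for a class of groups if it holds for every group in the class. The problem, from "Weak generic types and coverings of groups I", asks whether $k=2$ holds for groups definable in $\aleph_0$-saturated models of o-minimal theories (in particular, is the answer yes there?), and whether it holds for groups definable in $\aleph_0$-saturated models of simple theories.

Recall that a theory is o-minimal if its models are linearly ordered and every definable subset of the line is a finite union of points and intervals; the theory of real closed fields is o-minimal. A formula $\delta(x;z)$ has the tree property if there are $k<\omega$ and $(b_\eta)_{\eta\in\omega^{<\omega}\setminus\{\emptyset\}}$ such that for each $\eta$ any $k$ of the formulas $\delta(x;b_{\eta i})$, $i<\omega$, are jointly inconsistent, while the formulas along each branch are jointly consistent. A theory is simple if no formula has the tree property; stable theories are simple. In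 a dense linear order, $z_1<x<z_2$ has the tree property with $k=2$ (nest disjoint intervals), so real closed fields are not simple and the two halves of the problem are separate.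

The answer is negative in both cases.

**Theorem A.** Let $R$ be an $\aleph_0$-saturated real closed field. Then $k=2$ fails for $G=SL_2(R)$.

**Theorem B.** There is a complete simple theory $T$ in a countable language (an expansion of a theory of separably closed fields of imperfection degree $1$) such that $k=2$ fails for $G=SL_2(K)$ in every $\aleph_0$-saturated model $K$ of $T$.

So $k=2$ fails for the o-minimal class and for the simple class, and by (C1) the number of steps is $k=2.5$ for each. Two further theorems delimit the counterexamples.

**Theorem C.** If $G$ is $\emptyset$-definable in an $\aleph_0$-saturated structure (of any theory) and definably amenable, then for every covering $G=X_{<n}X_{<n}^{-1}$ for some $n$.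

**Theorem D.** Let $G$ be $\emptyset$-definable in an $\aleph_0$-saturated model of a simple theory $T$. If $T$ is low (e.g. stable), or the generic types of $G$ have weight bounded by a finite $w$ (e.g. $T$ supersimple), then $k=2$ holds for $G$.

"Definably amenable" is recalled in Section 4, and "low", "generic" and "weight" in Section 13.

## 3. Trading a covering for sets $V_n$ and elements $g_n$

The computation with $h$ in Section 1 used only that $V=\{g:g(\infty)\in(0,1)\}$ and one translate of $V$ cover $G$. This is the general shape of a failure of $k=2$.

**Lemma 1.** Let $G$ be a $\emptyset$-definable group in an $\aleph_0$-saturated structure. There is a covering for which $G=X_{<n}X_{<n}^{-1}$ fails for all $n$ if and only if there are $\emptyset$-definable $V_n\subseteq G$ and $g_n\in G$ ($n<\omega$) with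

(a) $V_n\cup g_nV_n=G$ for every $n$;

(b) every $x\in G$ lies in only finitely many $V_n$.

*Proof.* For $U\subseteq G$ we have $g\in UU^{-1}$ iff $gv=u$ for some $u,v\in U$; so $g\notin UU^{-1}$ iff $gU\cap U=\emptyset$.

Suppose $V_n,g_n$ are given. Put $X_n=\bigcap_{m\ge n}(G\setminus V_m)$. These sets are $\emptyset$-type-definable and increasing, and they cover $G$ by (b). For $n\ge1$ let $U=G\setminus V_{n-1}$. Then $X_{<n}=X_{n-1}\subseteq U$, and $U\cap g_{n-1}U$ is the complement of $V_{n-1}\cup g_{n-1}V_{n-1}=G$, so it is empty. Hence $g_{n-1}\notin UU^{-1}\supseteq X_{<n}X_{<n}^{-1}$. For $n=0$, $X_{<0}=\emptyset$.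

Conversely, suppose the covering fails for all $n$, and choose $g_n\notin X_{<n}X_{<n}^{-1}$, so $g_nX_{<n}\cap X_{<n}=\emptyset$. A finite union of $\emptyset$-type-definable sets is $\emptyset$-type-definable, so $X_{<n}$ is the intersection of a family of $\emptyset$-definable subsets of $G$, which we may take closed under finite intersections. The partial type over $g_n$ saying "$x\in U$ and $g_n^{-1}x\in U$ for all $U$ in the family" is not realized, so by $\aleph_0$-saturation it is inconsistent, and a single $U_n\supseteq X_{<n}$ of the family satisfies $U_n\cap g_nU_n=\emptyset$. Let $V_n=G\setminus U_n$. Taking complements gives (a). If $x\in X_i$, then $x\in U_n$ for all $n>i$, which gives (b). $\square$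

## 4. Invariant measures force two steps

A sensible first attempt at proving $k=2$ starts from (a): $V_n$ and one translate cover $G$, so $V_n$ ought to be at least half of $G$; but infinitely many sets of size at least one half cannot be essentially disjoint, as (b) requires. This argument needs a notion of size.

**Definition.** A definable group $G$ is definably amenable if there is a left-invariant finitely additive probability measure $\mu$ on its definable (with parameters) subsets. For example, every abelian group is amenable as a discrete group, so it carries such a measure even on all subsets.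

*Proof of Theorem C.* Suppose $k=2$ fails for some covering, take $V_n,g_n$ from Lemma 1, and let $\mu$ be as in the definition. By (a) and invariance, $1\le\mu(V_n)+\mu(g_nV_n)=2\mu(V_n)$, so $\mu(V_n)\ge\frac12$. Restrict $\mu$ to the $\emptyset$-definable subsets of $G$. These are the clopen subsets of the compact space $S_G(\emptyset)$ of types over $\emptyset$ concentrating on $G$. If a clopen set is a countable disjoint union of clopen sets, compactness makes all but finitely many of them empty; so $\mu$ is a premeasure and extends to a countably additive probability measure on the $\sigma$-algebra generated by the clopen sets. For this measure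
$$\mu\Big(\bigcap_{n}\bigcup_{m\ge n}[V_m]\Big)=\lim_{n}\mu\Big(\bigcup_{m\ge n}[V_m]\Big)\ge\tfrac12 .$$
So the set on the left is nonempty: some type over $\emptyset$ contains infinitely many $V_m$. By $\aleph_0$-saturation it is realized by some $x\in G$, contradicting (b). $\square$

Without an invariant measure nothing prevents the sets $V_n$ in Lemma 1 from being pairwise disjoint, even though each of them covers $G$ with one translate. In $SL_2$ this happens.

## 5. Ping-pong on the projective line: Theorem A

*Proof of Theorem A.* For $m<\omega$ let $I_m=(m,m+1)$ and
$$V_m=\{g\in G: g(\infty)\in I_m\}=\Big\{\begin{pmatrix}a&b\\c&d\end{pmatrix}\in G: c\ne0,\ m<a/c<m+1\Big\}.$$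
Since $m$ is an integer, $V_m$ is $\emptyset$-definable. The $V_m$ are pairwise disjoint, so (b) of Lemma 1 holds. For (a), move $h$ of Section 1 to the interval $I_m$: put
$$t_m=\begin{pmatrix}1&m+\frac12\\0&1\end{pmatrix},\qquad h_m=t_m\begin{pmatrix}0&-1/3\\3&0\end{pmatrix}t_m^{-1}\in SL_2(\mathbb Q).$$
In the coordinate $w=z-m-\frac12$, in which $I_m$ is $\{|w|<\frac12\}$, $h_m$ is $w\mapsto-1/(9w)$. If $z\notin I_m$, then $w=\infty$ or $|w|\ge\frac12$, so $h_m(z)$ has coordinate of absolute value at most $\frac29<\frac12$, i.e. $h_m(z)\in I_m$. Thus $g\notin V_m$ implies $h_mg\in V_m$, that is, $V_m\cup h_m^{-1}V_m=G$. Lemma 1, with $g_m=h_m^{-1}$, gives a covering of $G$ for which no $n$ works. $\square$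

Since real closed fields are o-minimal, $k=2$ fails for the o-minimal class. Incidentally, three disjoint sets of measure at least $\frac12$ cannot exist, so $SL_2(R)$ is not definably amenable.

## 6. Paying for the edges of a forest

For simple theories there is no order to play ping-pong with, so we build $V_m$ by hand on $G=SL_2(K)$ for a field $K$. Choose elements $g_m\in G$ ($m<\omega$) freely generating a group $F$. It acts freely on $G$ by left multiplication, and each orbit, with the edges $\{y,g_my\}$ (label $m$), is the Cayley graph of a free group: a tree in which each edge has a unique label. The condition $V_m\cup g_m^{-1}V_m=G$ says that for each $x$ one of $x,g_mx$ lies in $V_m$. Read this as: *every edge of label $m$ must be paid for by one of its ends, by lying in $V_m$*. Condition (b) says that each vertex pays only finitely often. In a tree this is cheap: choose a root and let every other vertex pay for the edge towards the root. Each vertex then pays at most once.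

A root is far from definable, so add predicates $C_m$ for the sets of vertices paying for label $m$, with the first-order demands

(V1) no $x$ lies in three different $C_m$'s,

and that every edge $\{x,g_mx\}$ has an end in $C_m$. If $K$ is a model of a stable theory, one hopes to show that the resulting theory is simple by amalgamating colored fields freely: new orbits can always be colored. For this, saturated models must be rich, i.e. must realize every way of extending a small colored subfield to a larger colored field. Here is where the plan stops.

**The obstruction.** Let the base theory be that of algebraically closed fields containing a field $k_0$, with constants for $k_0$, and let $g_m\in SL_2(k_0)$. Let $\mathfrak N=(K,(C_m)_m)$ be $\aleph_1$-saturated with the two demands above. If $m_1,m_2,m_3\ge2$ are distinct, there is no $z$ with $y_i:=g_{m_i}z\in C_0\cap C_1$ for $i=1,2,3$: by (V1) $y_i\notin C_{m_i}$, so $z$ would have to pay for all three edges, against (V1). So the formula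
$$\eta(u,u'):\quad\text{there is no } y\in G \text{ with } y,\ uy,\ u'y\in C_0\cap C_1$$
holds of $(g_{m_2}g_{m_1}^{-1},\,g_{m_3}g_{m_1}^{-1})$ for all distinct $m_i\ge2$. Taking the $m_i$ large we see that $\eta(u,u')$ together with $u\ne f$, $u'\ne f$, $u'u^{-1}\neq f$ for all $f\in F$ is finitely satisfiable, so it is realized by some $(a,a')$ in $\mathfrak N$. Now adjoin a generic point $y$ of $SL_2$ over $K$. The orbits $Fy$, $Fay$, $Fa'y$ are distinct and avoid $G(K)$. Root them at $y,ay,a'y$, give these three roots the colors $0$ and $1$, and let every other vertex of every new orbit pay for the edge towards a root. This is a legitimate colored extension, and it has a point $y$ with $y,ay,a'y\in C_0\cap C_1$. No point of $\mathfrak N$ has this property. So $\mathfrak N$ is not rich.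

In words: "lying in different orbits" is not first-order, since $F$ is infinite. A saturated model only knows that finitely many elements of $F$ do not connect the given points. In a nearby configuration the points may be joined through a vertex $z$ by edges of *large* label, and $z$ cannot pay for three of them.

**The way out.** Edges with large label should be paid automatically near the points in question. Suppose we have definable sets $Q_j$, $j<\omega$, such that

- every $x$ has, for each $j$, only finitely many neighbors $g_m^{\pm1}x$ in $Q_j$; and
- finitely many generic points can be forced into $\bigcup_{j\le N}Q_j$ with a bound $N$ fixed *before* the large labels are known.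

The first property makes it affordable to pay automatically for edges between points that entered the $Q_j$ early; the second makes such edges available. In a separably closed field with $p$-basis $b$ one can take for $Q_j$ conditions "$\lambda_\sigma(x_{ri})=1$" on the $p$-coordinates of an entry, and the forcing is done by adjoining $p$-th roots.

## 7. Separably closed fields with a named $p$-basis

Let $p$ be a prime. A subset $B_1$ of a field $E$ of characteristic $p$ is $p$-independent if the monomials in $B_1$ with exponents $<p$ are linearly independent over $E^p$; it is a $p$-basis if these monomials form a basis of $E$ over $E^p$. Textbook facts: $p$-independent sets extend to $p$-bases; if $B_1$ is a $p$-basis, the monomials with exponents $<p^n$ form a basis of $E$ over $E^{p^n}$; a $p$-basis remains one in every separable algebraic extension; $\{b\}$ is $p$-independent iff $b\notin E^p$. For example, $k_0(b)$ with $k_0$ perfect and $b$ transcendental has $p$-basis $\{b\}$.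

**The theory $T_0$.** Let $k_0$ be a countable algebraically closed field of characteristic $p$ of infinite transcendence degree, $b$ transcendental over $k_0$, and $M_0=k_0(b)^{sep}$; it has $p$-basis $\{b\}$. The language $L_0$ consists of the ring language, constants for $M_0$, and unary functions $\lambda_0,\dots,\lambda_{p-1}$. The theory $T_0$ says that $K$ is a separably closed field extending $M_0$ (with the $L_0$-diagram of $M_0$), with $p$-basis $\{b\}$, and
$$x=\sum_{i<p}\lambda_i(x)^p\,b^i .$$

**Fact** (Ershov; Wood, JSL 1979; Delon 1988; survey: Messmer, Lecture Notes in Logic 5). $T_0$ is complete, has quantifier elimination (QE), and is stable.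

For $\sigma\in\{0,\dots,p-1\}^{<\omega}$ put $\lambda_\emptyset=\mathrm{id}$, $\lambda_{\sigma i}=\lambda_i\circ\lambda_\sigma$ and $[\sigma]=\sum_t\sigma_tp^t$. Expanding again each coefficient, induction on $n$ gives
$$x=\sum_{|\sigma|=n}\lambda_\sigma(x)^{p^n}\,b^{[\sigma]},\tag{1}$$
and the coefficients are uniquely determined, as $1,b,\dots,b^{p^n-1}$ is a basis of $K$ over $K^{p^n}$. For example, let $p=2$ and $x=1+b^3=1^2+b^2\cdot b$. Then $\lambda_0(x)=1$, $\lambda_1(x)=b$, and $\lambda_{00}(x)=1$, $\lambda_{01}(x)=0$, $\lambda_{10}(x)=\lambda_0(b)=0$, $\lambda_{11}(x)=\lambda_1(b)=1$; indeed $x=1\cdot b^{0}+1\cdot b^{3}$.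

By uniqueness, $\lambda_\sigma$ is additive, and since $k_0$ is perfect,
$$\lambda_\sigma(cx)=c^{\,p^{-|\sigma|}}\lambda_\sigma(x)\qquad(c\in k_0).\tag{2}$$
Multiplying expansions and using $b^{i+p}=b^p\,b^i$,
$$\lambda_i(xy)=\sum_{j+k=i}\lambda_j(x)\lambda_k(y)+b\sum_{j+k=i+p}\lambda_j(x)\lambda_k(y).$$
Consequently every $L_0$-term is $T_0$-provably equal to a polynomial over $M_0$ in finitely many $\lambda_\sigma$(variables).

**Regular extensions.** A field extension $F/A$ is regular if $F\otimes_AA^{alg}$ is a domain; equivalently, it is separable and $A$ is relatively algebraically closed in $F$. Then $F\cap A^{alg}=A$, and $F\otimes_A\Omega$ is a domain for every field $\Omega\supseteq A$. For instance $A(t)/A$ with $t$ transcendental is regular, while $A(b^{1/p})/A$ for $A\models T_0$ is not.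

**Algebraic closure in $T_0$.** Let $S\subseteq K\models T_0$, let $L_1$ be the subfield generated by $M_0\cup S$ and closed under the $\lambda_i$, and let $A$ be the separable closure of $L_1$ in $K$. Then $L_1=L_1^p[b]$. As $A/L_1$ is separable algebraic, $A=A^pL_1=A^p[b]$, so by uniqueness $A$ is closed under the $\lambda_i$. A separable polynomial over $A$ has its roots in $K$, and these are separable algebraic over $L_1$, so they lie in $A$; thus $A$ is separably closed. So $A\models T_0$, and $A\preceq K$ by QE. Since $A$ is contained in the algebraic closure $\mathrm{acl}_0(S)$ in the sense of $T_0$, and an elementary submodel is algebraically closed, $A=\mathrm{acl}_0(S)$. So the $\mathrm{acl}_0$-closed sets are exactly the $L_0$-elementary submodels, and $|\mathrm{acl}_0(S)|\le|S|+\aleph_0$.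

If $A\preceq K$, the $p$-basis $\{b\}$ of $A$ stays $p$-independent in $K$, so $K/A$ is separable (Mac Lane). Elements of $K$ algebraic over $A$ are then separable over $A$, hence in $A$. So $K/A$ is regular.

The next lemma says that a field containing a model of $T_0$ embeds in a model as soon as $b$ has not become a $p$-th power.

**Lemma 2.** If $A\models T_0$ and $E\supseteq A$ is a field with $b\notin E^p$, there is $K'\models T_0$ with $K'\supseteq E$ and $A\preceq K'$; if $E$ is countable, $K'$ can be taken countable.

*Proof.* Extend $\{b\}$ to a $p$-basis $\{b\}\cup B_1$ of $E$ and let $E_1=E(B_1^{1/p})$. We claim that $E_1$ has $p$-basis $\{b\}\cup B_1^{1/p}$. It generates: $E_1^p=E^p(B_1)$, so $E_1=E^p(b,B_1)(B_1^{1/p})=E_1^p(b,B_1^{1/p})$. For independence apply Frobenius: the monomials $b^{pi}\prod\beta^{j_\beta}$ with $\beta\in B_1$ and $i,j_\beta<p$ must be linearly independent over $E_1^{p^2}=E^{p^2}(B_1^p)$. The latter field is spanned over $E^{p^2}$ by the monomials $\prod\beta^{pl_\beta}$ with $l_\beta<p$. The products $b^{pi}\prod\beta^{j_\beta+pl_\beta}$ are distinct monomials in $\{b\}\cup B_1$ with exponents $<p^2$, so they are linearly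 independent over $E^{p^2}$. The claim follows.

Iterate: $E_n=E(B_1^{1/p^n})$ has $p$-basis $\{b\}\cup B_1^{1/p^n}$. Let $E_\infty=\bigcup_nE_n$. Then $b\notin E_\infty^p$, and $E_\infty=E_\infty^p[b]$, because $B_1^{1/p^n}\subseteq E_{n+1}^p$. So $E_\infty$, and then also $K'=E_\infty^{sep}$, has $p$-basis $\{b\}$. The expansion of an element of $A$ computed in $A$ is also its expansion in $K'$, so by uniqueness $A$ is an $L_0$-substructure of $K'$. In particular $K'\models T_0$, and $A\preceq K'$ by QE. $\square$

## 8. A free group of matrices, and points with few early neighbors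

From now on $G=SL_2(K)$ for $K\models T_0$, with elements $x=(x_{ri})_{r,i\in\{1,2\}}$. Choose
$$g_m=\begin{pmatrix}a_m&b_m\\c_m&d_m\end{pmatrix}\in SL_2(k_0)\quad(m<\omega)$$
such that all $a_m,b_m,c_m$ together are algebraically independent over $\mathbb F_p$ (so $d_m=(1+b_mc_m)/a_m$). Let $F=\langle g_m:m<\omega\rangle$.

**Lemma 3.** (i) $F$ is free on $(g_m)$. (ii) For $r\in\{1,2\}$, any field $K\supseteq k_0$ and $z\in K^2$ there are at most two pairs $(m,\varepsilon)\in\omega\times\{\pm1\}$ with $\mathrm{row}_r(g_m^\varepsilon)\cdot z=1$.

*Proof of (i).* Suppose a nonempty reduced word in $N$ letters becomes trivial at $g_0,\dots,g_{N-1}$ (renumbering if needed). We first move the relation to all matrices. Let $Q=\mathbb F_p[a,b,c,d]/(ad-bc-1)$. The polynomial $ad-bc-1$ is linear in $d$ with coprime coefficients, so it is irreducible and $Q$ is a domain. Hence $Q$ embeds in $Q[1/a]=\mathbb F_p[a^{\pm1},b,c]$. Taking tensor powers over $\mathbb F_p$, the coordinate ring $Q^{\otimes N}$ of $SL_2^N$ embeds in $\mathbb F_p[a_m^{\pm1},b_m,c_m:m<N]\subseteq k_0$, and this embedding sends the tautological matrices to $g_0,\dots,g_{N-1}$. So the word is trivial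 in $SL_2(Q^{\otimes N})$, and therefore at any $N$ matrices in $SL_2$ of any commutative ring of characteristic $p$.

It remains to exhibit $N$ matrices in $SL_2(\mathbb F_p[t])$ that freely generate a free group. Let $U^+,U^-$ be the groups of upper, resp. lower, unitriangular matrices with off-diagonal entry in $t\,\mathbb F_p[t]$, acting on $P^1(\mathbb F_p((1/t)))$ with the absolute value for which $|t|>1$. A nontrivial element of $U^+$ is $z\mapsto z+u$ with $|u|>1$, and maps $\{|z|\le1\}$ into $\{|z|>1\}$. A nontrivial element of $U^-$ is $z\mapsto z/(uz+1)$ with $|u|>1$. If $|z|>1$, then $|uz+1|=|uz|$ and the image has absolute value $1/|u|<1$; also $\infty\mapsto1/u$. So it maps $\{|z|>1\}\cup\{\infty\}$ into $\{|z|<1\}$. Hence an alternating product of nontrivial elements of $U^+$ and $U^-$ that begins and ends in $U^+$ maps $\{|z|\le1\}$ into its complement and is not $1$. Choose distinct nontrivial $u_1,\dots,u_N,u_1',\dots,u_N'\in U^+$, a nontrivial $v\in U^-$, and $w_i=u_ivu_i'^{-1}$. In a nonempty reduced word in the $w_i$, consecutive letters meet in one of $u_i'^{-1}u_j$, $u_i^{-1}u_j'$, or (with $i\ne j$) $u_i'^{-1}u_j'$, $u_i^{-1}u_j$, and all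 of these are nontrivial. So the word is an alternating product of the kind described, and is not $1$.

*Proof of (ii).* Suppose three distinct pairs work, with rows $\rho^1,\rho^2,\rho^3$. The vectors $(\rho^i_1,\rho^i_2,-1)$ are orthogonal to $(z_1,z_2,1)\ne0$, so they are linearly dependent. Each index $m$ occurs in at most two of the three pairs, so some index occurs in exactly one pair, say $m$ in the third. Since $g_m^{-1}=\begin{pmatrix}d_m&-b_m\\-c_m&a_m\end{pmatrix}$, the row $\rho^3$ is $(a_m,b_m)$ or $(d_m,-b_m)$ if $r=1$, and $(c_m,d_m)$ or $(-c_m,a_m)$ if $r=2$. In the field generated by the entries of $g_m$, any three of $a_m,b_m,c_m,d_m$ containing at least one of $a_m,d_m$ together with $b_m,c_m$ generate it, and so do $a_m,c_m,d_m$. So in each case the two entries of $\rho^3$ are algebraically independent over the field generated by $\rho^1,\rho^2$. Also $\rho^1\ne\rho^2$: this is clear if they come from different indices, and if they come from $g_l$ and $g_l^{-1}$ it follows from $a_l\ne d_l$. So $(\rho^1,-1),(\rho^2,-1)$ are linearly independent, and the vanishing determinant says that $\rho^3$ lies on the affine line through $\rho^1$ and $\rho^2$.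 This is a nontrivial linear equation for $\rho^3$ over $\mathbb F_p(\rho^1,\rho^2)$, a contradiction. $\square$

**The sets $Q_j$.** Enumerate all triples $(\sigma,r,i)$, with $\sigma$ a finite sequence as in Section 7 and $r,i\in\{1,2\}$, as $j<\omega$, and let
$$Q_j=\{x\in G:\lambda_\sigma(x_{ri})=1\}.$$
For $\sigma=\emptyset$, $r=i=1$ this is the set of matrices with upper left entry $1$. Let $n=|\sigma|$. By additivity and (2), $\lambda_\sigma$ of the $(r,i)$ entry of $g_m^\varepsilon x$ equals $1$ iff its $p^n$-th power does, i.e. iff
$$\mathrm{row}_r(g_m^\varepsilon)\cdot\big(\lambda_\sigma(x_{1i})^{p^n},\lambda_\sigma(x_{2i})^{p^n}\big)=1 .$$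
So Lemma 3(ii) gives

(PF) for all $x\in G$ and $j<\omega$, at most two pairs $(m,\varepsilon)$ satisfy $g_m^\varepsilon x\in Q_j$.

**Automatic payment.** Let $s(x)=\min\{j:x\in Q_j\}\in\omega\cup\{\infty\}$. For fixed $m$, "$s(x)\le m$" is $\emptyset$-definable in $L_0$, and so is
$$D_m=\{x: s(x)\le m,\ \text{and}\ s(g_mx)\le s(x)\ \text{or}\ s(g_m^{-1}x)\le s(x)\}.$$
If $s(x)=\infty$, then $x$ is in no $D_m$. Otherwise $x\in D_m$ puts $g_mx$ or $g_m^{-1}x$ in $Q_j$ for some $j\le s(x)$; so by (PF) $x$ is in at most $2(s(x)+1)$ of the $D_m$.

By Lemma 3(i) the $F$-orbits in $G$ are trees with uniquely labelled edges, as in Section 6. Call an edge $\{y,g_my\}$ **easy** if $s(y)\le m$ and $s(g_my)\le m$. An easy edge is paid by $D_m$: the end with the larger value of $s$ (either one, if they are equal) lies in $D_m$. So only the other edges need colors.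

## 9. Gluing colorings, and rich colored models

**Definition.** A valid coloring of an $F$-invariant set $Y\subseteq G(K)$ is a family $C_m\subseteq Y$ ($m<\omega$) such that

(V1) no $x$ lies in three different $C_m$'s;

(V2) if $\{x,g_mx\}$ is not easy, then $x\in C_m$ or $g_mx\in C_m$.

Validity can be checked orbit by orbit. The next lemma says under which conditions prescribed colors on some connected pieces of an orbit extend. It is designed for the situation of the obstruction in Section 6: several pieces in one orbit, possibly with a common neighbor.

**Lemma 4 (gluing).** Let $Y$ be an $F$-orbit and $S\subseteq Y$ a disjoint union of finitely many (possibly $0$) nonempty connected sets, called pieces. Let $P(y)\subseteq\omega$ with $|P(y)|\le2$ be given for $y\in S$, and let $N_1<\omega$, such that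

(g1) a non-easy edge $\{y,g_my\}$ inside a piece has $m\in P(y)\cup P(g_my)$;

(g2) $s(y)\le N_1$ for $y\in S$, and edges between different pieces have label $>N_1$;

(g3) if $z\in Y\setminus S$ is adjacent to at least two pieces, then $s(z)\le N_1$ and at most one edge from $z$ to $S$ has label $\le N_1$.

Then $Y$ has a valid coloring with $\{m:y\in C_m\}=P(y)$ for all $y\in S$.

*Proof.* Root the tree at one piece $S_1$; if $S=\emptyset$, root it at a vertex, which is given $P=\emptyset$. For $y$ outside the root let $\mathrm{par}(y)$ be its neighbor towards the root. For non-root $z\notin S$ let $P(z)$ consist of the label of $\{z,\mathrm{par}(z)\}$ and of the labels of the non-easy edges $\{z,y\}$ with $y\in S$ and $\mathrm{par}(y)=z$. Put $y\in C_m$ iff $m\in P(y)$.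

(V1). Only non-root $z\notin S$ need checking. As there are no cycles, $z$ has at most one neighbor in each piece. If $z$ is adjacent to at most one piece, then $|P(z)|\le2$. If $z$ is adjacent to at least two, then $s(z)\le N_1$ by (g3) and $s\le N_1$ on $S$ by (g2), so edges from $z$ to $S$ of label $>N_1$ are easy; at most one edge from $z$ to $S$ has label $\le N_1$. So besides the label towards the root at most one label enters $P(z)$.

(V2). Every edge not inside the root is $\{u,\mathrm{par}(u)\}$ for some $u$ outside the root. If $u\notin S$, then $u$ has the label. If $u\in S$ and $\mathrm{par}(u)\notin S$, then the edge is easy or $\mathrm{par}(u)$ has the label. If both ends are in one piece, use (g1). If they are in different pieces, the label is $>N_1$ and both ends have $s\le N_1$ by (g2), so the edge is easy. Edges inside $S_1$ are covered by (g1). $\square$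

With $S=\emptyset$ we see that every orbit has a valid coloring. With a single piece conditions (g2), (g3) ask only for some $N_1$ bounding $s$ on the piece, and in the proof they were not needed at all; the conditions matter when pieces meet in one orbit.

**Colored models.** Fix a valid coloring $C^0$ of $G(M_0)$. Let $L=L_0\cup\{C_m:m<\omega\}$ with $4$-ary predicates $C_m$. A colored model is $(K,C)$ with $K\models T_0$ and $C$ a valid coloring of $G(K)$ extending $C^0$ (that is, with restriction $C^0$ to $G(M_0)$). If $A\preceq K$, then $G(A)$ is $F$-invariant, as $F\subseteq G(M_0)$, and $s$ computed in $A$ and in $K$ agree on $G(A)$. So a valid coloring of $G(K)$ restricts to one of $G(A)$. Unions of elementary chains of colored models are colored models. Embeddings of $L_0$-structures between models of $T_0$ are elementary by QE.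

**Definition.** $(K,C)$ is $\kappa$-rich if whenever $A\preceq K$ with $|A|<\kappa$, and $(K_1,C^1)$ is a colored model with $A\preceq K_1$, $|K_1|<\kappa$, agreeing with $C$ on $G(A)$, there is a color-preserving $L_0$-embedding $K_1\to K$ over $A$.

**Independence in $T_0$.** We write $B\perp_CD$ for nonforking independence in the stable theory $T_0$, inside a large saturated model, and use these textbook properties: invariance, monotonicity, symmetry, finite character, local character (for finite $a$ and any $B$ there is a countable $C\subseteq B$ with $a\perp_CB$; recall that $L_0$ is countable); transitivity ($a\perp_CBD$ iff $a\perp_CB$ and $a\perp_{CB}D$); existence (every $a$ has a copy over $C$ independent from $B$ over $C$); $B\perp_CD$ iff $\mathrm{acl}_0(BC)\perp_{\mathrm{acl}_0(C)}\mathrm{acl}_0(DC)$; an element independent from itself over $C$ lies in $\mathrm{acl}_0(C)$, so that $B\perp_CD$ gives $\mathrm{acl}_0(BC)\cap\mathrm{acl}_0(DC)=\mathrm{acl}_0(C)$; and stationarity over models: two copies over $A\models T_0$ of the same set, both independent from $B$ over $A$, have the same type over $AB$.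

**Lemma 5.** (i) If colored models $K,K_1$ have a common $A\preceq K,K_1$ with agreeing colors, some colored model $K_2$ extends $K$ and admits a color-preserving $L_0$-embedding of $K_1$ over $A$. (ii) $\aleph_1$-rich models exist. (iii) All $\aleph_1$-rich models are $L$-elementarily equivalent.

*Proof.* (i) Take $K_2\succeq K$ and an elementary $f:K_1\to K_2$ over $A$ with $f(K_1)\perp_AK$. Then $f(K_1)\cap K=A$, so $G(f(K_1))\cap G(K)=G(A)$. The colors of $K$ on $G(K)$ and the transported colors on $G(f(K_1))$ agree on the intersection. Both sets are $F$-invariant. Color the remaining orbits of $G(K_2)$ validly.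

(ii) Build an elementary chain $(K^\alpha)_{\alpha\le\omega_1}$ of colored models starting with $(M_0,C^0)$, with unions at limits. Given $K^\alpha$, list all pairs $(A,K_1)$ with $A\preceq K^\alpha$ countable and $K_1\succeq A$ a countable colored model agreeing on $G(A)$, up to isomorphism over $A$; these form a set. Treat them one after another using (i), with unions at limits, to obtain $K^{\alpha+1}$. A countable $A\preceq K^{\omega_1}$ lies in some $K^\alpha$ with $\alpha<\omega_1$, so $K^{\omega_1}$ is $\aleph_1$-rich.

(iii) Let $M,M'$ be $\aleph_1$-rich. Consider the color-preserving $L_0$-isomorphisms $f:A\to A'$ between countable $A\preceq M$ and $A'\preceq M'$ (with $L_0$ and $M,M'$ regarded as $L_0$-structures). The map $\mathrm{id}_{M_0}$ is one. Given $f$ and $e\in M$, $A_1=\mathrm{acl}_0(Ae)$ is a countable colored model; identifying $A$ with $A'$ via $f$, richness of $M'$ gives a color-preserving embedding of $A_1$ into $M'$ extending $f$. The other direction is symmetric. So this is a nonempty back-and-forth system, and $M\equiv M'$. $\square$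

**The theory $T$.** Let $T$ be the complete $L$-theory of $\aleph_1$-rich models. It contains $T_0$, the diagram of $C^0$, (V1) and (V2); for each $m$, easiness of an edge of label $m$ is definable. We shall show that saturated models of $T$ are rich, and then that $T$ is simple.

## 10. Forcing $\lambda_\sigma(f)=1$ by adjoining $p$-th roots

Let $A\models T_0$ and let $f$ be an element of a function field $E\supseteq A$. We want to embed $E$ in a model where $\lambda_\sigma(f)=1$ for some *short* $\sigma$. In the simplest case $E=A(f)$, adjoin $\tau=((f-1)/b)^{1/p}$; then $f=1+\tau^pb$, so $\lambda_0(f)=1$. But if $E=A(y)$ and $f=y^p$, then $\lambda_0(f)=y$ is already decided, and we can only ask for $\lambda_{00}(f)=\lambda_0(y)=1$. The length needed is governed by how inseparable $E$ is over $A(f)$, and this is bounded by a degree.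

**Lemma 6.** Let $A\models T_0$, $A'=A^{alg}$, and $E\supseteq A$ a finitely generated field extension with $b\notin E^p$. Let $f_1,\dots,f_q\in E$, $D<\omega$, and suppose that for each $l$ there are $t_2,\dots,t_r\in E$ with $f_l,t_2,\dots,t_r$ algebraically independent over $A$ and $[A'E:A'(f_l,t_2,\dots,t_r)]\le D$. Let $\kappa_0$ be maximal with $p^{\kappa_0}\le p^qD$. Then there is $K'\models T_0$ with $K'\supseteq E$ and $A\preceq K'$ such that for each $l$ there is $\sigma_l$ with $|\sigma_l|\le\kappa_0+1$ and $\lambda_{\sigma_l}(f_l)=1$ in $K'$. ($K'$ is countable if $A$ is.)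

*Proof.* We build $E=E_0\subseteq\dots\subseteq E_q$ with $[E_l:E_{l-1}]\le p$ and $b\notin E_l^p$, treating $f_l$ at stage $l$. Suppose $E_{l-1}$ is given, and let $f=f_l$.

**Step 1: bound how far $f$ is already decided.** For each $k$, $E_{l-1}^{p^k}[b]$ is a field. If $f\in E_{l-1}^{p^k}[b]$, then $f^{1/p^k}\in E_{l-1}[b^{1/p^k}]\subseteq A'E_{l-1}$. Now $f$ is one of the independent variables of the rational function field $A'(f,\bar t)$, so it is not a $p$-th power there, and $f^{1/p^k}$ has degree $p^k$ over it. Hence
$$p^k\le[A'E_{l-1}:A'(f,\bar t)]\le p^{l-1}D\le p^qD .$$
Let $k$ be maximal with $f\in E_{l-1}^{p^k}[b]$ ($k=0$ qualifies, and the fields decrease with $k$). Then $k\le\kappa_0$.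

**Step 2: find an undecided coefficient.** Write $f=\sum_{\nu<p^k}h_\nu^{p^k}b^\nu$ with $h_\nu\in E_{l-1}$. If all $h_\nu$ were in $E_{l-1}^p[b]$, then $h_\nu^{p^k}\in E_{l-1}^{p^{k+1}}[b]$ and $f\in E_{l-1}^{p^{k+1}}[b]$, against maximality. So some $h=h_\nu\notin E_{l-1}^p[b]$.

**Step 3: adjoin a root without making $b$ a $p$-th power.** Let $u=(h-1)/b$, $\tau=u^{1/p}$, $E_l=E_{l-1}(\tau)$, so $h=1+ub$. Then $u\notin E_{l-1}^p$, since otherwise $h\in E_{l-1}^p[b]$. Suppose $b\in E_l^p=E_{l-1}^p[u]$. Both $E_{l-1}^p[b]\subseteq E_{l-1}^p[u]$ have degree $p$ over $E_{l-1}^p$, so they are equal, $u\in E_{l-1}^p[b]$, and again $h=1+ub\in E_{l-1}^p[b]$, a contradiction. So $b\notin E_l^p$.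

**Step 4: read off the $\lambda$'s.** Take $K'\supseteq E_q$ by Lemma 2. In $K'$, with $\sigma$ the sequence of length $k$ with $[\sigma]=\nu$, uniqueness in (1) gives $\lambda_\sigma(f)=h=1^p+\tau^pb$, so $\lambda_{\sigma0}(f)=1$, and $|\sigma0|=k+1\le\kappa_0+1$. $\square$

## 11. Saturated models of $T$ are rich

**Proposition 7.** Let $\kappa\ge\aleph_1$. Every $\kappa$-saturated $\mathfrak N\models T$ is $\kappa$-rich.

*Proof.* Let $A\preceq\mathfrak N|L_0$ and $(K_1,C^1)$ be as in the definition of richness.

**Step 1: reduce to a single formula.** By saturation it suffices to realize in $\mathfrak N$ any finite part of the type over $A$ consisting of the $L_0$-elementary diagram of $K_1$ over $A$ and the color diagram of $K_1$. Color conditions on points of $G(A)$ hold already. If there are no others, use $A\preceq K_1$ and $A\preceq\mathfrak N|L_0$. Otherwise let $x_1,\dots,x_n\in G(K_1)\setminus G(A)$ be the other points involved. Add finitely many points so that those lying in one $F$-orbit form a connected set, a *piece*; so different pieces lie in different $F$-orbits of $G(K_1)$. The added points are not in $G(A)$, as $G(A)$ is $F$-invariant. Choose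 $N_0$ larger than all labels of edges inside pieces and all color indices involved, and let $P(i)=\{m<N_0:x_i\in C^1_m\}$, so $|P(i)|\le2$. Let $\bar c$ be a finite tuple from $K_1$ containing the entries of all $x_i$ and all other elements involved, and $\theta_1(\bar c,d)$ the relevant $L_0$-formula true in $K_1$, with $d$ a tuple from $A$; let $\theta_1$ include "$x_i(\bar v)\in SL_2$", where $x_i(\bar v)$ is the matrix formed by the corresponding coordinates of $\bar v$. We must show
$$\mathfrak N\models\exists\bar v\,\Big[\theta_1(\bar v,d)\wedge\bigwedge_{i\le n,\,m<N_0}\big(x_i(\bar v)\in C_m\Leftrightarrow m\in P(i)\big)\Big].\tag{3}$$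

**Step 2: turn the $L_0$-information into geometry.** The purpose is to describe $\bar c$ by a variety over $A$. Inside pieces $x_k=f_{ik}x_i$ with $f_{ik}\in F$. For $i,k$ in different pieces call $(i,k)$ *constant* if $a_{ik}:=x_kx_i^{-1}\in G(A)$; then $a_{ik}\notin F$, since the orbits differ. Let $\chi(\bar c,d)$ be the conjunction of $\theta_1(\bar c,d)$ and the truth values in $K_1$ of $x_i\in Q_j$ for $i\le n$, $j<N_0$. By QE we may take $\chi$ quantifier-free. By Section 7, for $n_1$ large, $T_0$ proves that $\chi(\bar c,d)$ is equivalent to $\vartheta$, where $\vartheta$ is a quantifier-free ring formula over $M_0$ in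
$$X=(\lambda_\sigma(c))_{c\in\bar c,\ |\sigma|=n_1}$$
and finitely many $\lambda_\sigma(d)$; shorter $\lambda_\sigma(c)$ are rewritten by (1), applied to $\lambda_\sigma(c)$. Write $X_{c,\sigma}=\lambda_\sigma(c)$. In particular $c=\sum_{|\sigma|=n_1}X_{c,\sigma}^{p^{n_1}}b^{[\sigma]}$, so the entries of $x_i$ are polynomials in $X$ over $\mathbb F_p[b]$. With a tuple of variables $\hat X$, write $x_i(\hat X)$ for the corresponding matrix of polynomials.

Let $I\subseteq A[\hat X]$ be the ideal of $X$ over $A$, generated by $R_1(\hat X,\hat d),\dots,R_a(\hat X,\hat d)$. Here the $R_i$ are integral polynomials, and $\hat d$ is a finite tuple from $A$ containing $d$, the $\lambda_\sigma(d)$ occurring in $\vartheta$, all $a_{ik}$ of constant pairs, the needed constants from $M_0$, and the coefficients needed here and for $R_0$ below. As $A(X)/A$ is regular (it is contained in the regular extension $K_1/A$), $R_1(\cdot,\hat d),\dots,R_a(\cdot,\hat d)$ generate a prime ideal over every algebraically closed field containing $A$. Write $\vartheta$ as a disjunction of conjunctions of equations and one inequation, and take a disjunct true at $X$. Its equations lie in $I$.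 Calling its inequation $R_0\ne0$, we have $R_0(X,\hat d)\ne0$ and $[R_1=\dots=R_a=0\ne R_0]\to\vartheta$. Let $W_w$ be the zero set of $R_1(\cdot,w),\dots,R_a(\cdot,w)$ and $r=\dim W_{\hat d}$. Since $x_1\notin G(A)$, $X\not\subseteq A$; as $A$ is relatively algebraically closed in $K_1$, $r\ge1$.

**Step 3: collect what must survive in one ring formula $\Pi(w)$.** Let $\Pi(w)$ be the formula in the language of rings with constants for $M_0$, interpreted in algebraically closed fields extending $M_0$, that says:

- the $R_i(\cdot,w)$ generate a prime ideal; $\dim W_w=r$; $R_0(\cdot,w)\not\equiv0$ on $W_w$; and $[R_1=\dots=R_a=0\ne R_0]\to\vartheta(\cdot,w)$;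
- identically on $W_w$: $\det x_i=1$; $x_k=f_{ik}x_i$ for $i,k$ in the same piece; $x_k=a_{ik}x_i$ for constant pairs (where $a_{ik}$ now denotes coordinates of $w$);
- each $x_i$ is nonconstant on $W_w$, and $x_kx_i^{-1}$ is nonconstant on $W_w$ for $i,k$ in different pieces with $(i,k)$ not constant.

Primality is first-order in $w$: by van den Dries–Schmidt (*Invent. Math.* 76 (1984)), for given $N,\delta$ there is $\beta$ such that for every field $k$ an ideal $J$ of $k[Y_1,\dots,Y_N]$ generated by polynomials of degree $\le\delta$ is prime iff $1\notin J$ and, for all $f,g$ of degree $\le\beta$, $fg\in J$ implies $f\in J$ or $g\in J$; and membership in $J$ of polynomials of bounded degree is witnessed by coefficients of bounded degree (Hermann). The other clauses are first-order by definability of dimension in algebraically closed fields. By QE for algebraically closed fields we take $\Pi$ quantifier-free, so that it may be evaluated in any field containing $w$ and $M_0$.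

$\Pi(\hat d)$ holds. The identities hold at the generic point $X$. A matrix over $A(X)$ that is not over $A$ is nonconstant, because $A(X)\cap A^{alg}=A$ by regularity.

**Step 4: bound degrees uniformly.** This is what allows $N_1$ to be fixed before any large label is known. Let $\Omega\supseteq M_0$ be algebraically closed, $w\in\Omega$ with $\Pi(w)$, $\epsilon\in SL_2(\Omega)$ and $i\le n$. Then $\epsilon x_i$ is nonconstant on the irreducible variety $W_w$, so some entry $f$ of it is transcendental over $\Omega$ in $\Omega(W_w)$. Since the coordinate functions generate $\Omega(W_w)$, $f$ together with some $r-1$ coordinate functions $\bar t$ is a transcendence basis. Hence for some $D'$ the following holds: for some entry $f$ of $\epsilon x_i$ and some choice $\bar t$ of $r-1$ coordinate functions, $(f,\bar t):W_w\to\mathbb A^r$ is dominant, and for each coordinate function $X_c$ there is a nonzero polynomial $H_c$ of degree $\le D'$ with $H_c(X_c,f,\bar t)=0$ on $W_w$. For each $D'$ this is first-order in $(w,\epsilon)$, and it is monotone in $D'$. By compactness one $D'$ works for all $(\Omega,w,\epsilon,i)$. As $f,\bar t$ are algebraically independent,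 $H_c(\cdot,f,\bar t)$ is a nonzero polynomial in one variable of degree $\le D'$ that kills $X_c$. So with $D=D'^{|X|}$,
$$[\Omega(W_w):\Omega(f,\bar t)]\le D .$$

**Step 5: fix the constants.** Let $\varrho$ be the number of pieces, $q=n+\varrho^2$, and $\kappa_0$ maximal with $p^{\kappa_0}\le p^qD$. Choose $N_1$ such that all triples $(\sigma,r',i')$ with $|\sigma|\le\kappa_0+1$ have index $\le N_1$. Let $\Phi\subseteq F$ be the finite set of products of at most two elements of $\{g_m^{\pm1}:m\le N_1\}$; so $1\in\Phi$.

**Step 6: move a hypothetical failure to a rich model.** Suppose (3) fails. Then $\hat d$ satisfies in $\mathfrak N$ the single $L$-formula $\Psi(w)$ expressing: $\Pi(w)$; the coordinates named $\lambda_\sigma(d)$ are the $\lambda_\sigma$ of the coordinates named $d$; the coordinates for constants of $M_0$ equal these constants; $a_{ik}\in SL_2\setminus\Phi$ for constant pairs; and the negation of the formula in (3) for the coordinates named $d$. As $T$ is complete, an $\aleph_1$-rich model $M$ contains some $d'$ with $\Psi(d')$. Let $B=\mathrm{acl}_0(d')\preceq M|L_0$, a countable set, $X'$ a generic point of $W_{d'}$ over $B$, and $E=B(X')$.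 In detail: the ideal generated by the $R_i(\cdot,d')$ in $B^{alg}[\hat X]$ is prime, it contracts to the ideal they generate in $B[\hat X]$, and $E$ is the fraction field of the quotient $B[X']$ of $B[\hat X]$. Then $B[X']\otimes_BB^{alg}$ is a domain, so $E/B$ is regular. So $b\notin E^p$, since $b^{1/p}\in B^{alg}\setminus B$; and $B^{alg}E=B^{alg}(W_{d'})$, with $X'$ generic over $B^{alg}$.

Let $x_i'=x_i(X')\in G(E)$. By $\Pi(d')$, $x_i'\notin G(B)$, and inside pieces $x_k'=f_{ik}x_i'$. For $i,k$ in different pieces
$$x_k'x_i'^{-1}\notin\Phi:\tag{4}$$
for a constant pair it equals the corresponding coordinate $a'_{ik}\notin\Phi$ of $d'$; otherwise it is nonconstant and hence not in $G(B)\supseteq F$. In particular the $x_i'$ are distinct. Let $S=\{x_i':i\le n\}$, with the corresponding pieces; each is connected in its $F$-orbit. Different pieces may now lie in one orbit, as in Section 6.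

**Step 7: give the points and the dangerous vertices small $s$.** In the $F$-orbits of the $x_i'$, which lie in $G(E)$, call $z\notin S$ a *hub* if it is adjacent to at least two pieces. For each pair of pieces at most one vertex outside both is adjacent to both: two such vertices, joined through the two disjoint connected pieces, would give a cycle. So there are at most $\varrho^2$ hubs. Each is $z=ex_i'$ with $e=g_m^{\pm1}\in SL_2(k_0)\subseteq G(B)$ for some $m$ and $i$, and here $m$ may be arbitrarily large. By Step 4 with $\Omega=B^{alg}$, $w=d'$, each $x_i'$ (take $\epsilon=1$) and each hub (take $\epsilon=e$) has an entry $f\in E$ satisfying the hypothesis of Lemma 6 over $B$ with bound $D$. These are at most $q$ elements $f$. Lemma 6 gives a countable $K'\models T_0$ with $K'\supseteq E$, $B\preceq K'$, in which $s(x_i')\le N_1$ for all $i$ and $s(z)\le N_1$ for all hubs $z$.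

**Step 8: check that the $L_0$-information survived.** Put $c'=\sum_{|\sigma|=n_1}X_{c,\sigma}'^{\,p^{n_1}}b^{[\sigma]}$ for each $c\in\bar c$. By uniqueness $\lambda_\sigma(c')=X'_{c,\sigma}$ in $K'$ for $|\sigma|=n_1$, and $x_i'$ is the matrix formed by the corresponding coordinates of $\bar c'$. Also $R_0(X',d')\ne0$, so $\vartheta$ holds at $(X',d')$. By $\Psi(d')$ the coordinates named $\lambda_\sigma(d)$ are the true $\lambda_\sigma$'s, so $K'$ satisfies $\chi(\bar c',\cdot)$ with the parameters from $d'$. So $K'\models\theta_1(\bar c',\cdot)$, and $x_i'\in Q_j\Leftrightarrow x_i\in Q_j$ for $j<N_0$.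

**Step 9: color $K'$.** On $G(B)$ use the colors of $M$. The orbits of the $x_i'$ avoid $G(B)$; we verify the hypotheses of Lemma 4 for each of them, with the pieces it contains and $P(x_i')=P(i)$.

- (g1): an edge inside a piece corresponds to an edge inside a piece of $K_1$ with the same label $m<N_0$. Its easiness is determined by membership of its ends in the $Q_j$, $j\le m<N_0$, so it is the same as in $K_1$. If it is not easy, validity of $C^1$ gives $m\in P$ of one end.
- (g2): $s(x_i')\le N_1$; an edge between different pieces with label $\le N_1$ would give $x_k'x_i'^{-1}\in\Phi$, against (4).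
- (g3): hubs have $s\le N_1$; two edges of label $\le N_1$ from a hub $z$ to $S$ would end in different pieces (no cycles) and give $x_k'x_i'^{-1}\in\Phi$, against (4).

So these orbits have valid colorings with $\{m:x_i'\in C_m\}=P(i)$. Color the remaining orbits validly. Now $K'$ is a countable colored model with $B\preceq K'$, agreeing with $M$ on $G(B)$. By $\aleph_1$-richness it embeds in $M$ over $B$, preserving colors and elementarily for $L_0$. So $M$ satisfies the formula in (3) for $d'$, contradicting $\Psi(d')$. $\square$

## 12. Simplicity of $T$, and the end of Theorem B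

We use the following criterion. **Kim–Pillay theorem** (*Simple theories*, APAL 1997). A complete theory is simple if in its monster model there is an automorphism-invariant relation $a\perp_CB$ between finite tuples $a$ and small sets $B,C$ satisfying symmetry, transitivity, monotonicity, finite character, local character, extension, and the independence theorem over models.

Let $\mathbb M$ be a monster model of $T$ (saturated enough and strongly homogeneous). By Proposition 7 it is rich for small sets. The back-and-forth of Lemma 5(iii), with small instead of countable sets, shows: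
$$\text{every color-preserving } L_0\text{-isomorphism between small } \mathrm{acl}_0\text{-closed subsets of }\mathbb M\text{ is }L\text{-elementary.}\tag{5}$$
Define $a\perp_Cb$ to mean independence over $C$ in the stable reduct $\mathbb M|L_0\models T_0$. Invariance, symmetry, transitivity, monotonicity, finite character and local character (with bound $\aleph_0=|T|$) are inherited from $T_0$.

**Extension.** Given $a$ and $C\subseteq B$, we want $a'\equiv^L_Ca$ with $a'\perp_CB$. Since $a'\perp_{\mathrm{acl}_0(C)}\mathrm{acl}_0(B)$ implies $a'\perp_CB$, we may assume that $C,B$ are $\mathrm{acl}_0$-closed. Let $A_1=\mathrm{acl}_0(Ca)$. In a model of $T_0$ extending $B$ elementarily take a copy $A_1'$ of $A_1$ over $C$ with $A_1'\perp_CB$, and let $K_2=\mathrm{acl}_0(A_1'B)$. Then $A_1'\cap B=C$. Color $G(A_1')$ by transport and $G(B)$ as in $\mathbb M$; these agree on $G(C)$. Color the other orbits validly. Embed $K_2$ in $\mathbb M$ over $B$, preserving colors. The resulting map $A_1\to\mathbb M$ is a color-preserving $L_0$-isomorphism over $C$ onto its image, so it is $L$-elementary by (5), and its image is independent from $B$ over $C$. Take for $a'$ the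 image of $a$.

**Independence theorem over models.** Let $A\prec\mathbb M$ be a small model, $B,C\supseteq A$, $B\perp_AC$, $a_1\equiv^L_Aa_2$, $a_1\perp_AB$, $a_2\perp_AC$. We look for $a$ with $a\equiv^L_Ba_1$, $a\equiv^L_Ca_2$ and $a\perp_ABC$. Replacing $B,C$ by their $\mathrm{acl}_0$-closures preserves the hypotheses, so let them be $\mathrm{acl}_0$-closed.

*Step 1: place a free copy.* Let $E_i=\mathrm{acl}_0(Aa_i)$, and let $g:E_1\to E_2$ be an $L$-elementary bijection over $A$ with $a_1\mapsto a_2$ (the restriction of an automorphism). In $T_0$ let $h:E_1\to E$ be an elementary bijection over $A$ with $E\perp_A\mathrm{acl}_0(BC)$, inside $K_2=\mathrm{acl}_0(BCE)\succeq\mathrm{acl}_0(BC)$. We have $E_1\perp_AB$ and $E\perp_AB$, so by stationarity over the $T_0$-model $A$ there is an $L_0$-isomorphism $\varphi_1:\mathrm{acl}_0(BE_1)\to\mathrm{acl}_0(BE)$ over $B$ extending $h$. Likewise, from $E_2\perp_AC$ and $E\perp_AC$, there is $\varphi_2:\mathrm{acl}_0(CE_2)\to\mathrm{acl}_0(CE)$ over $C$ extending $hg^{-1}$. Transport the colors of $\mathbb M$ by $\varphi_1$ and $\varphi_2$, and keep those on $\mathrm{acl}_0(BC)$.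

*Step 2: compute the overlaps.* From $E\perp_ABC$ we get $E\perp_BC$ and $E\perp_CB$, so
$$\mathrm{acl}_0(BE)\cap\mathrm{acl}_0(BC)=B,\qquad\mathrm{acl}_0(CE)\cap\mathrm{acl}_0(BC)=C .$$
From $B\perp_AC$ and $B\perp_CE$ we get $B\perp_ACE$ by transitivity, hence $B\perp_EC$, so $\mathrm{acl}_0(BE)\cap\mathrm{acl}_0(CE)=E$.

*Step 3: check that the three colorings agree.* On $G(B)$ and $G(C)$ they do, as $\varphi_1,\varphi_2$ fix $B$, resp. $C$. On $G(E)$ the two transported colorings come from $E_1$ via $h$ and from $E_2$ via $hg^{-1}$; they agree since $g$ preserves colors. All sets involved are $F$-invariant.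

*Step 4: embed.* Color the remaining orbits of $G(K_2)$ validly and embed $K_2$ in $\mathbb M$ over $\mathrm{acl}_0(BC)$, preserving colors. The composites of $\varphi_1,\varphi_2$ with this embedding are $L$-elementary by (5). So the image $a$ of $h(a_1)=hg^{-1}(a_2)$ satisfies $a\equiv^L_Ba_1$, $a\equiv^L_Ca_2$ and $a\perp_ABC$.

By the Kim–Pillay theorem, $T$ is simple.

*Proof of Theorem B, conclusion.* Let $K$ be an $\aleph_0$-saturated model of $T$ and $V_m=C_m\cup D_m$, which is $\emptyset$-definable. For each $x$, the edge $\{x,g_mx\}$ is easy, and then $x\in D_m$ or $g_mx\in D_m$; or it is not, and then (V2) gives $x\in C_m$ or $g_mx\in C_m$. So $V_m\cup g_m^{-1}V_m=G$. Each $x$ is in at most two $C_m$ by (V1), and in finitely many $D_m$ by (PF). By Lemma 1, with $g_m^{-1}$ in the place of $g_m$, $k=2$ fails for $G=SL_2(K)$. $\square$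

Together with Theorem A and (C1) this answers the problem: $k=2.5$ for the o-minimal class, and $k=2.5$ for the simple class.

## 13. Generic types and a translation-invariant rank

Theorem D shows that a simple counterexample cannot be low, nor have generic types of bounded finite weight. In this section and the next, $T$ is simple, $\perp$ is nonforking independence, $G$ is $\emptyset$-definable, and we work in a monster model.

**Low.** A simple theory is low if for every formula $\varphi(x;z)$ there is $k<\omega$ such that for every indiscernible sequence $(e_i)_{i<\omega}$, if $\{\varphi(x;e_i):i<\omega\}$ is inconsistent, then any $k$ of these formulas are inconsistent. Stable theories are low: for $\varphi$ there is $N$ such that for every $e$ and every infinite indiscernible sequence $(e_i)$, at most $N$ of the $\varphi(e;e_i)$ hold or at most $N$ fail. Let $k=N+1$. If some $k$ of the formulas are satisfied by one $e$, then at most $N$ fail at $e$, so $e$ satisfies infinitely many; by indiscernibility all finite subsets are consistent.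

**Generic types** (Pillay, JSL 1998, "Definability and definable groups in simple theories"; Wagner, *Simple Theories*, Ch. 4). An element $a\in G$, or its type over $A$, is generic over $A$ if for every $g\in G$ with $g\perp_Aa$ the product $ga$ is independent from $A\cup\{g\}$ over $\emptyset$. For the additive group of an algebraically closed field, $a$ is generic over $A$ iff $a$ is transcendental over $A$. We use these standard facts.

(G1) Generic types exist over every set $A$ and form a closed subset of $S_G(A)$.

(G2) If $a$ is generic over $A$, so are $a^{-1}$, $ga$ and $ag$ for $g\in G(A)$.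

(G3) $a$ is generic over $AB$ iff it is generic over $A$ and $a\perp_AB$.

Hence, by (G3) and (G2):

(G4) if $a$ is generic over $A$ and $c\in G$ with $c\perp_Aa$, then $ca$ and $ac$ are generic over $Ac$.

A formula over $A$ is called generic (over $A$) if it lies in a generic type over $A$.

**Weight.** That generic types have weight at most $w$ is used in this form: if $a$ is generic over $M$ and $e_0,\dots,e_w$ are independent over $M$, then $a\perp_Me_i$ for some $i\le w$. For a transcendental $a$ over an algebraically closed field $M$ one may take $w=1$: if $a$ depended on both $e_0$ and $e_1$, then $a\in\mathrm{acl}(Me_0)\cap\mathrm{acl}(Me_1)=M$. In a supersimple theory all generic types have $SU$-rank $SU(G)=\sum\omega^{\alpha_i}n_i$, hence weight at most $\sum n_i$ (Wagner, op. cit., Ch. 5).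

**The rank $D^*$.** For a formula $\delta(x;z)$ let $\delta^*(x;z,t)$ be $\delta(tx;z)$, with $x,t$ ranging over $G$. For partial types $\pi$ implying $x\in G$, let $D^*(\pi)\ge0$ iff $\pi$ is consistent, and $D^*(\pi)\ge n+1$ iff there are infinitely many pairwise inconsistent instances $\delta^*(x;b_j)$ with $D^*(\pi\cup\{\delta^*(x;b_j)\})\ge n$. Unwinding, $D^*(\pi)\ge n$ iff there is an infinitely branching tree of height $n$ of instances, with siblings pairwise inconsistent and each branch consistent with $\pi$. So "$D^*\ge n$" is a type-definable condition on the parameters, and by compactness $D^*(\pi)\ge n$ iff $D^*\ge n$ for every finite part of $\pi$. We write $D^*(G)$ for the rank of "$x\in G$".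

- *$D^*$ is finite.* Otherwise compactness gives a tree of height $\omega$, and $\delta^*$ has the tree property.
- *$D^*$ is invariant under left translation*, since $g\cdot\delta^*(G;z,t)=\delta^*(G;z,tg^{-1})$.
- *Every partial type $\pi$ over $B$ has a completion over $B$ of the same rank.* First, $D^*(\pi\cup\{\varphi\vee\psi\})$ is the maximum of $D^*(\pi\cup\{\varphi\})$ and $D^*(\pi\cup\{\psi\})$: for "$\ge n+1$" there are infinitely many instances with $D^*(\pi\cup\{\varphi\vee\psi\}\cup\{\delta^*(x;b_j)\})\ge n$, by induction each satisfies this with $\varphi$ or with $\psi$ in place of $\varphi\vee\psi$, and one of the two occurs infinitely often. So, with $n=D^*(\pi)$, the set $\pi\cup\{\neg\varphi:\varphi\text{ over }B,\ D^*(\pi\cup\{\varphi\})<n\}$ is consistent, and in any completion of it every finite part has rank $\ge n$.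

**Lemma 8.** If $a\perp_AB$ and $D^*(\mathrm{tp}(a/A))\ge n$, then $D^*(\mathrm{tp}(a/AB))\ge n$.

*Proof.* Induction on $n$; $n=0$ is clear. Suppose $D^*(\mathrm{tp}(a/A))\ge n+1$.

*Step 1: choose good witnesses.* The witnessing sequences form a type-definable set over $A$, so by Ramsey and compactness there is an $A$-indiscernible sequence $\bar b=(b_i)$ with the $\delta^*(x;b_i)$ pairwise inconsistent and $D^*(\mathrm{tp}(a/A)\cup\{\delta^*(x;b_0)\})\ge n$. Complete this over $Ab_0$ with rank $\ge n$, realize the completion, and move the realization to $a$ by an automorphism over $A$. So we may assume $\models\delta^*(a;b_0)$ and $D^*(\mathrm{tp}(a/Ab_0))\ge n$. These properties depend only on $\mathrm{tp}(\bar b/Aa)$; replacing $\bar b$ by a realization of a nonforking extension of this type, we may assume $\bar b\perp_{Aa}B$.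

*Step 2: use the induction hypothesis.* From $a\perp_AB$ and $\bar b\perp_{Aa}B$ we get $B\perp_Aa\bar b$, hence $a\perp_{Ab_0}B$. By induction (over $Ab_0$), $D^*(\mathrm{tp}(a/ABb_0))\ge n$.

*Step 3: make the witnesses indiscernible over $AB$.* As $B\perp_Ab_0$, $\mathrm{tp}(B/Ab_0)$ does not divide over $A$. So there is $B''\equiv_{Ab_0}B$ with $\bar b$ indiscernible over $AB''$. Moving $B''$ to $B$ by an automorphism over $Ab_0$, we obtain an $AB$-indiscernible sequence starting with $b_0$ whose instances of $\delta^*$ are pairwise inconsistent. By Step 2 the rank of $\mathrm{tp}(a/AB)$ with the first instance added is $\ge n$, and by indiscernibility this holds for each instance. Hence $D^*(\mathrm{tp}(a/AB))\ge n+1$. $\square$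

**Lemma 9.** If $a$ is generic over $B$, then $D^*(\mathrm{tp}(a/B))=D^*(G)$. Consequently:

(R) no infinite family of instances $\delta(x;b_j)$, all generic over a common set containing the $b_j$, is pairwise inconsistent.

*Proof.* Choose $c\in G$ with $D^*(\mathrm{tp}(c/B))=D^*(G)$ and $c\perp_Ba$. By (G2) and (G4), $g=ca^{-1}$ is generic over $Bc$, so $c\perp_Bg$ by (G3), and $D^*(\mathrm{tp}(c/Bg))=D^*(G)$ by Lemma 8. Since $a=g^{-1}c$, left invariance gives $D^*(\mathrm{tp}(a/Bg))=D^*(G)$. Hence $D^*(\mathrm{tp}(a/B))=D^*(G)$.

For (R), each $\delta(x;b_j)=\delta^*(x;b_j,1)$ lies in a generic type over the common set, so it has rank $D^*(G)$. If the family were pairwise inconsistent, we would have $D^*(G)\ge D^*(G)+1$, which is impossible as $D^*(G)$ is finite. $\square$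

## 14. Low theories and bounded weight: Theorem D

*Proof of Theorem D.* Suppose $k=2$ fails in the $\aleph_0$-saturated model $M$. Take $V_m$ and $g_m\in M$ from Lemma 1, and work in a monster model extending $M$. For a formula $\varphi$ we write $g\varphi$ for the formula defining the left translate by $g$. The plan is to find one generic type over $M$ containing infinitely many $V_m$.

**Step 1: localize by Baire category.** Let $\mathcal G\subseteq S_G(M)$ be the nonempty compact set of generic types. Every $p\in\mathcal G$ contains only finitely many $V_m$: the restriction of $p$ to $\emptyset$ is realized in $M$, and the realization lies in only finitely many $V_m$. So $\mathcal G$ is the union over $N$ of the closed sets $\{p:V_m\notin p\ \forall m\ge N\}$. By Baire there are $N$ and a formula $\varphi$ over $M$ with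
$$\emptyset\ne[\varphi]\cap\mathcal G\subseteq\{p:V_m\notin p\ \ \forall m\ge N\}.$$

**Step 2: translates of $\varphi$ force $V_m$.** If $m\ge N$, $p\in\mathcal G$ and $g_m\varphi\in p$, then $V_m\in p$. For $g_m^{-1}p\in\mathcal G$ contains $\varphi$, so $V_m\notin g_m^{-1}p$, i.e. $g_mV_m\notin p$; now use $V_m\cup g_mV_m=G$. So it suffices to find a generic type containing infinitely many $g_m\varphi$ with $m\ge N$.

**Step 3: a sequence of right translations compatible with all generic types.** Fix a generic type over $M$, realizations $u,v$ of it independent over $M$, and $q=\mathrm{tp}(u^{-1}v/M)$, which is generic by (G4). Let $(y_i)_{i<\omega}$ be a Morley sequence in $q$ over $M$. We claim: *for every generic $p$ over $M$ and every $w$ there is $x$ generic over $My_0\dots y_w$ with $xy_i^{-1}\models p$ for all $i\le w$.*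

Take $a_0\models p$ with $a_0\perp_Mu$, and let $c_0=a_0u^{-1}$, which is generic over $Mu$. Let $s_u=\mathrm{tp}(c_0/Mu)$ and $s_v$ its conjugate over $Mv$. By (G3) both are nonforking extensions of $\mathrm{tp}(c_0/M)$. By the independence theorem over $M$ there is $c\models s_u\cup s_v$ with $c\perp_Muv$. Then $a=cu\models p$, because $c_0u=a_0\models p$; likewise $a\cdot u^{-1}v=cv\models p$; and $a=cu$ is generic over $Muv$, since $c$ is. So for every $y\models q$ there is $a\models p$, generic over $My$, with $ay\models p$. Let $r_y=\mathrm{tp}(ay/My)$. As $ay$ is generic over $My$, $r_y$ is a nonforking extension of $p$, and it contains "$xy^{-1}\models p$". The $y_i$ are independent over $M$. Apply the independence theorem over $M$, repeatedly, to the conjugate types $r_{y_i}$, $i\le w$: there is $x\models\bigcup_{i\le w}r_{y_i}$ with $x\perp_My_0\dots y_w$. As $x\models p$, $x$ is generic over $My_0\dots y_w$, and $xy_i^{-1}\models p$ for all $i\le w$.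

**Step 4: non-generic sets die under the same translations, uniformly.** This is the step that uses the hypothesis. We claim: *for every formula $\psi(x;z)$ over $M$ there is $w$ such that for all $c\in M$, if $\psi(x;c)$ is not generic, then $\bigcap_{i\le w}\psi(G;c)\,y_i=\emptyset$.* Note that $x\in\psi(G;c)y_i$ iff $\psi(xy_i^{-1};c)$ holds.

*$T$ low.* Suppose $\psi(x;c)$ is not generic and $y\models q$. Then $\psi(xy^{-1};c)$ divides over $M$. Otherwise it does not fork over $M$, so some $x\perp_My$ satisfies it; as $y$ is generic over $M$ and independent from $x$ over $M$, $xy^{-1}$ is generic over $M$ and satisfies $\psi(x;c)$, a contradiction. Hence $\{\psi(xy_i^{-1};c)\}_{i<\omega}$ is inconsistent, since a Morley sequence witnesses dividing (Kim). The sequence of the $y_i$, each with $c$ and the parameters of $\psi$ attached, is indiscernible. By lowness any $k$ of the formulas are inconsistent, with $k$ depending only on $\psi$. Take $w$ with $w+1\ge k$.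

*Weight at most $w$.* Here this $w$ works for all $\psi$. Suppose $\psi(x;c)$ is not generic but $x\in\bigcap_{i\le w}\psi(G;c)y_i$. Let $g$ be generic over $Mxy_0\dots y_w$. Then $xg$ is generic over $M$. From $y_i\perp_My_{<i}$ and $g\perp_My_{\le i}$ we get $y_i\perp_Mgy_{<i}$, so $y_i$, and with it $y_ig$, is generic over $Mgy_{<i}$. In particular $y_ig\perp_M(y_jg)_{j<i}$, so $y_0g,\dots,y_wg$ are independent over $M$ and generic over $M$. By weight, $xg\perp_My_ig$ for some $i\le w$. By (G2) and (G4), $(xg)(y_ig)^{-1}=xy_i^{-1}$ is generic over $M$. But it satisfies $\psi(x;c)$, a contradiction.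

**Step 5: thin out so that intersections stay generic.** We claim: *if $D$ is a formula over $M$, $J\subseteq\omega$ is infinite and $D\cap g_m\varphi$ is generic for all $m\in J$, then there are $m\in J$ and an infinite $J'\subseteq J\setminus\{0,\dots,m\}$ with $D\cap g_m\varphi\cap g_{m'}\varphi$ generic for all $m'\in J'$.* Otherwise each $m\in J$ has only finitely many $m'>m$ in $J$ for which the intersection is generic, and after thinning $J$ all $D\cap g_m\varphi\cap g_{m'}\varphi$ with $m<m'$ in $J$ are non-generic. Take $w$ from Step 4 for the formula $\psi(x;z,z')$ defining $D\cap z\varphi\cap z'\varphi$, and let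
$$B_m=\bigcap_{i\le w}(D\cap g_m\varphi)\,y_i\qquad(m\in J).$$
For $m<m'$ in $J$, $B_m\cap B_{m'}=\bigcap_{i\le w}(D\cap g_m\varphi\cap g_{m'}\varphi)y_i=\emptyset$ by Step 4. By Step 3, applied to a generic $p$ containing $D\cap g_m\varphi$, each $B_m$ contains an element generic over $My_0\dots y_w$. So the $B_m$ are pairwise disjoint, generic over $My_0\dots y_w$, and instances of one formula with parameters in this set. This contradicts (R).

**Step 6: reach the contradiction.** All $g_m\varphi$ are generic, by (G2). Start with $D=G$ and $J=[N,\infty)$, and apply Step 5 repeatedly, replacing $(D,J)$ by $(D\cap g_m\varphi,J')$ each time. This gives $N\le m_0<m_1<\cdots$ such that all finite intersections of the $g_{m_i}\varphi$ are generic. As $\mathcal G$ is closed in $S_G(M)$, hence compact, some $p\in\mathcal G$ contains all $g_{m_i}\varphi$. By Step 2 it contains all $V_{m_i}$. But by Step 1 every $p\in\mathcal G$ contains only finitely many $V_m$, a contradiction. $\square$
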